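# Three clocks and one sum: emptiness for timed automata with guards $x+z=1$

A guard $x+y=1$ on two real-valued clocks looks like a mild addition to the usual guards of a timed automaton: it is one more line in the picture of regions. With two clocks, emptiness stays decidable. So the answer one first guesses for three clocks is "still decidable, with finer regions". We test this guess by hand on one and two clocks, where it holds up, and then on three clocks, where the region picture breaks. We then prove that emptiness is undecidable, even with a single additive atom.

## Sums of two clocks in guards

**Definition (timed automaton).** Fix a finite alphabet $\Sigma$ and a finite set $X$ of real-valued clocks. A timed automaton has finitely many locations, an initial location, a set of accepting locations, and finitely many edges. Each edge carries a letter, a guard, and a set of clocks to reset to $0$. A *configuration* is a location with a clock valuation. A *run* starts in the initial location with all clocks $0$ and alternates delays, where a real $t\ge 0$ is added to every clock, with edges whose guard holds and whose reset set is then put to $0$.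

In a *classical* automaton, guards are conjunctions of atoms $x\sim c$ and $x-y\sim c$ with $c$ rational and ${\sim}\in\{<,\le,=,\ge,>\}$. An *additive* clock constraint is an atom $x+y\sim q$ with $q$ rational. A timed automaton *with additive clock constraints* may use these too. An empty guard means "true". Zero delays are allowed; strictly increasing times are treated in the last section.

**Definition (emptiness).** Given an automaton, is there no run from the initial configuration to an accepting location? Letters play no role in this, so we let all edges carry one letter unless stated otherwise.

Three facts are given with the question, which comes from "A Model for Hierarchical Open Real-Time Systems". Emptiness is undecidable for additive automata with four clocks. It is decidable with two clocks. With two clocks, additive automata are strictly more expressive than classical ones. The case of three clocks is posed there as open.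

**Example.** Take two clocks, one location, and one loop with guard $x+y=1$ that resets $x$. From $x=0,\ y=v$ with $v\in[0,1]$, after a delay $t$ the guard reads $t+(v+t)=1$, so $t=\frac{1-v}2$, and after the reset we have $x=0$, $y=\frac{1+v}2$. Starting from $v=0$, the values of $y$ are $0,\frac12,\frac34,\frac78,\dots$. The slope-$1$ motion of the clocks and the sum in the guard together produce a division by $2$.

## One and two clocks: the cells cut out by $x+y=1$

With one clock there is nothing to do: $x+x\sim q$ is the classical atom $x\sim q/2$.

With two clocks, the example reaches infinitely many values. Is that a problem? The standard tool says what to check.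

**Definition (time-abstract bisimulation).** An equivalence $\approx$ between configurations with equal locations is a *time-abstract bisimulation* if, whenever $s\approx s'$ and $s$ can reach $s_1$ by some delay followed by an edge $e$, then $s'$ can reach some $s_1'\approx s_1$ by some delay followed by the same edge $e$.

If there are finitely many classes and the moves between them can be computed, emptiness is a search in a finite graph.

**Observation A.** For two clocks and the atoms $x=1$, $y=1$, $x+y=1$, the following data define a time-abstract bisimulation with finitely many classes: the location; for each clock, which of $\{0\},(0,1),\{1\},(1,\infty)$ contains it; and, if both clocks are $\le 1$, the signs of $x-y$ and $x+y-1$.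

*Check.* The data decide every guard: if some clock exceeds $1$, then $x+y=1$ is false. They also determine the data after a reset. Say $x$ is reset. The interval of $y$ is known, and if $y\le 1$, the sign of $x-y$ becomes that of $-y$ and the sign of $x+y-1$ becomes that of $y-1$. Both are known from the interval.

It remains to see that the sequence of cells visited while time passes depends only on the starting cell. If one clock exceeds $1$, only the other one's interval still changes, in the fixed order $0$, $(0,1)$, $1$, $(1,\infty)$. Otherwise let $x\le y\le 1$ (the other case is symmetric). The sign of $x-y$ is constant, and a clock with value $0$ leaves $0$ at once. If $y<1$ and $x+y<1$, then $x+y$ reaches $1$ after time $\frac{1-x-y}2$ and $y$ reaches $1$ after time $1-y$. The first is smaller, because this amounts to $y-x<1$. So the line $x+y=1$ is always crossed strictly before $y=1$. When $y$ reaches $1$, either $x=y=1$ or $x<1$, according to the sign of $x-y$, and afterwards $y>1$. $\square$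

So $\frac12,\frac34,\frac78,\dots$ all lie in one cell: nothing in the automaton can tell these values apart. Infinitely many values are harmless as long as they cannot be compared with a remembered value. The guess is in good health.

## Three clocks: infinitely many classes

A third clock can remember. Take clocks $x,y,z$ and these edges.

* $L_0\to L_1$: guard true, reset $y$. Then $L_1\to L$: guard $z=1$, reset $x,z$.
* From $L$ to $M$, in either order and via two separate intermediate locations: the edge ($x+z=1$, reset $x$) and the edge ($y=1$, reset $y$).
* $M\to L$: guard $z=1$, reset $z$.
* $L\to F$: guard $x=1\wedge y=1$.

The first two edges enter $L$ with $x=0,\ y=b,\ z=0$ for any $b\in[0,1]$ we like: reset $y$ at time $1-b$. Now go round the loop from $x=a,\ y=b,\ z=0$, with $T$ the time since entering $L$. The guard $x+z=1$ reads $(a+T)+T=1$, so $x$ is reset at $T=\frac{1-a}2$, and at $T=1$ it equals $\frac{1+a}2$. The guard $y=1$ holds at $T=1-b$, so at $T=1$ we have $y=b$ again. The loop performs $a\mapsto\frac{1+a}2$ and keeps $b$. After $n$ rounds from $a=0$ we are in $L$ with $x=1-2^{-n}$, $y=b$, $z=0$. The edge to $F$ can then be taken iff $1-x=1-y$, that is, iff $b=1-2^{-n}$.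

**Observation B.** This automaton has no time-abstract bisimulation with finitely many classes. Indeed, let $s_m$ be the reachable configuration $(L;\ x=0,\ y=1-2^{-m},\ z=0)$. From $s_m$, location $F$ can be reached after exactly $m$ rounds of the loop and after no other number. Bisimilar configurations can follow the same sequences of edges, so the $s_m$ are pairwise inequivalent. $\square$

This is where the region method stops. It does not yet show undecidability. It does show what three clocks can do: one clock halves, one clock stores, and equality is tested exactly. We turn this into arithmetic.

## Undecidability with three clocks, and the version with four atoms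

**Theorem 1.** Emptiness is undecidable for timed automata with additive clock constraints and three clocks $x,y,z$. This holds even if every guard is a conjunction of atoms from $\{x=1,\ y=1,\ z=1,\ x+z=1,\ y+z=1\}$.

**Theorem 2.** Emptiness is undecidable, in fact $\Pi^0_1$-complete, for three clocks $x,y,z$ even if every guard is a conjunction of atoms from
$$\{x=1,\quad y=1,\quad z=1,\quad x+z=1\}.$$
So there is a single additive atom, only equalities, only the constant $1$, and no diagonal constraints.

Recall that a set is $\Pi^0_1$ if its complement is recursively enumerable, and $\Pi^0_1$-complete if moreover every $\Pi^0_1$ set reduces to it by a computable map.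

**Corollary 3.** Fix $n$ clocks and a set $P$ of unordered pairs of distinct clocks. Allow all classical guards, and atoms $u+v\sim q$ exactly for $\{u,v\}\in P$. Emptiness is decidable iff $n\le 2$ or $P=\emptyset$.

**Corollary 4.** There is one fixed three-clock automaton, with guards as in Theorem 2, for which the following is undecidable: given $c\in\mathbb N$, is an accepting location reachable from the initial location with valuation $x=0,\ y=\frac12(\frac34)^c,\ z=0$?

## Gadgets: values of $x$ and $y$ read off when $z=0$

Write $\langle a,b\rangle$ for the valuation $x=a,\ y=b,\ z=0$ with $a,b\in[0,1]$. The clock $z$ serves as the reference: the stored numbers are the values of $x$ and $y$ at the moments when $z$ is reset.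

**Definition (gadget).** A gadget from a location $\ell$ to a location $\ell'$ is given by a finite, nonempty, partially ordered set of *events*, each with a guard and a reset set, and one *end edge*. Its locations record which events have been executed, always a down-set of the partial order (with an event it contains all earlier ones). The empty set is represented by $\ell$ itself; the other locations are fresh. Each event is executed exactly once, in any order compatible with the partial order, with arbitrary delays. The end edge is taken after all events and enters $\ell'$.

**Definition (realizing).** The gadget *realizes* a relation $R$ if, started in $\ell$ with $\langle a,b\rangle$, the valuations with which $\ell'$ can be entered are exactly the $\langle a',b'\rangle$ with $\langle a,b\rangle\,R\,\langle a',b'\rangle$.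

Chaining gadgets composes relations. Several gadgets may leave the same $\ell$: their inner locations are disjoint, so the first event executed commits the run to one of them, and the time spent in $\ell$ counts as time in that gadget. As an example, the loop at $L$ above is a gadget with two unordered events and end edge ($z=1$, reset $z$). It realizes $\langle a,b\rangle\mapsto\langle\frac{1+a}2,b\rangle$.

Throughout, $T$ is the time since the gadget was entered. No event resets $z$, so $z=T$ until the end edge. Three ingredients recur.

* $\alpha$ is the event ($x=1$, reset $x$). If it is the first reset of $x$ in the gadget, it happens exactly at $T=1-a$, and until the next reset $x=T-1+a$.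
* $\beta$ is the event ($y=1$, reset $y$). If it is the first reset of $y$, it happens exactly at $T=1-b$, and afterwards $y=T-1+b$. In particular $y=b$ at $T=1$, so $\beta$ *holds* the value of $y$.
* The *standard end* is the edge ($z=1$, reset $z$). It happens exactly at $T=1$, so all events must occur at times in $[0,1]$.

**Lemma C.** The following gadgets realize the stated relations. All resulting values lie in $[0,1]$.

| Gadget | Events | End edge | Effect |
|---|---|---|---|
| PUSH$_1$ | ($x+z=1$, reset $x$) and $\beta$, unordered | standard | $\langle a,b\rangle\mapsto\langle\frac{a+1}2,b\rangle$ |
| PUSH$_0$ | $\alpha$, then ($x+z=1$, reset $x$); $\beta$ unordered to these | standard | $\langle a,b\rangle\mapsto\langle\frac a2,b\rangle$ |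
| EQ | ($x=1\wedge y=1$, reset $x,y$) | standard | identity, restricted to $a=b$ |
| COPY | ($y=1$, reset $x,y$) | standard | $\langle a,b\rangle\mapsto\langle b,b\rangle$ |
| ZERO | $\beta$ | ($z=1$, reset $x,z$) | $\langle a,b\rangle\mapsto\langle 0,b\rangle$ |
| GUESS | (true, reset $x$) and $\beta$, unordered | standard | $\langle a,b\rangle\mapsto\langle a',b\rangle$ for every $a'\in[0,1]$ |
| SHIFT | $\alpha$ and $\beta$, unordered | ($x+z=1$, reset $z$) | $\langle a,b\rangle\mapsto\langle\frac a2,b-\frac a2\rangle$, defined iff $b\ge\frac a2$ |
| INIT | ($x+z=1$, reset $x,y$) | standard | $\langle 0,0\rangle\mapsto\langle\frac12,\frac12\rangle$ |

*Proof.* For each gadget we compute the time of every event. These times are forced, except for the guess in GUESS, so no valuation other than the one computed can occur. Conversely, if the times respect the partial order and do not exceed the time of the end edge, executing the events at these times is a run; coinciding times, and the times $0$ and $1$, are handled by zero delays in an order compatible with the partial order.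

**PUSH$_1$.** Before its reset, $x=a+T$, so the first guard reads $(a+T)+T=1$, that is, $T=\frac{1-a}2\in[0,1]$. At $T=1$ we have $x=1-\frac{1-a}2=\frac{1+a}2$. The event $\beta$ occurs at $1-b\in[0,1]$ and gives $y=b$ at $T=1$.

**PUSH$_0$.** The event $\alpha$ occurs at $T=1-a$. Then $x=T-1+a$, so the second event requires $(T-1+a)+T=1$, that is, $T=1-\frac a2$. This lies in $[0,1]$ and is $\ge 1-a$, so the required order is met. At $T=1$ we have $x=\frac a2$, and $y=b$ because of $\beta$.

**EQ.** The guard $x=1\wedge y=1$ requires $T=1-a$ and $T=1-b$. So the event is possible iff $a=b$, and at $T=1$ both clocks equal $1-(1-a)=a$.

**COPY.** The event occurs at $T=1-b$ and resets both clocks, so at $T=1$ both equal $b$. The value of $x$ before does not matter.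

**ZERO.** At $T=1$ we have $y=b$ because of $\beta$, and the end edge resets $x$ and $z$.

**GUESS.** The unguarded event occurs at an arbitrary $T\in[0,1]$, and at the end $x=1-T$, an arbitrary number in $[0,1]$. Again $\beta$ holds $y$.

**SHIFT.** After $\alpha$ at $T=1-a$ we have $x=T-1+a$, so the end edge requires $(T-1+a)+T=1$, that is, $T=1-\frac a2\ge 1-a$. Both events must have happened by then. For $\alpha$ this is clear; for $\beta$ it means $1-b\le 1-\frac a2$, that is, $b\ge\frac a2$. At that moment $x=\frac a2$ and $y=T-1+b=b-\frac a2$, and $z$ becomes $0$.

**INIT.** From all clocks $0$, the guard reads $2T=1$, so $x$ and $y$ are reset at $T=\frac12$, and both equal $\frac12$ at $T=1$. $\square$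

Let PUSH$^y_e$ be PUSH$_e$ with $x$ and $y$ exchanged; it uses the atom $y+z=1$. By symmetry it realizes $\langle a,b\rangle\mapsto\langle a,\frac{b+e}2\rangle$.

## Post's correspondence problem with one word in $x$ and one in $y$

Recall Post's correspondence problem over $\{0,1\}$, undecidable by Post 1946: given pairs of words $(u_1,v_1),\dots,(u_k,v_k)$, are there $m\ge 1$ and $i_1,\dots,i_m$ with $u_{i_1}\cdots u_{i_m}=v_{i_1}\cdots v_{i_m}$? It fits our tools: two words grow independently, and they are compared once, at the end.

**Step 1: code words as numbers, injectively.** Starting from $0$ and pushing letters will not do: pushing $0$ gives $0$ again, so the empty word and the word $0$ would get the same code. Start from $\frac12$ instead. Each push is $a\mapsto\frac{a+e}2$, so after pushing $w=w_1\cdots w_n$ the start value contributes $2^{-(n+1)}$ and the letter $w_j$ contributes $w_j2^{-(n-j+1)}$. Hence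
$$\mathrm{val}(w)=2^{-(n+1)}\Bigl(1+\sum_{j=1}^n w_j2^j\Bigr).\tag{1}$$
The integer in parentheses is odd. So $\mathrm{val}(w)$ in lowest terms has denominator $2^{n+1}$, which determines $n$; then the integer is determined, and its binary digits are the $w_j$. Thus $\mathrm{val}$ is injective.

**Step 2: build the automaton.** If some $u_i$ and $v_i$ are both empty, the instance has a solution, and we output a fixed nonempty automaton, say one edge with guard $z=1$ from the initial location to an accepting one. Otherwise INIT leads from the initial location to a location $P$. For each $i$ there is a chain of gadgets from $P$ to a location $P'$, and another copy of it from $P'$ to $P'$. The chain applies PUSH$_e$ for the successive letters $e$ of $u_i$, then PUSH$^y_e$ for the successive letters $e$ of $v_i$. From $P'$ there is one more edge, with guard $x=1\wedge y=1$, to the accepting location. Only the five atoms of Theorem 1 occur.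

**Step 3: correctness.** INIT enters $P$ with $\langle\frac12,\frac12\rangle$. PUSH$_e$ does not change the value of $y$, and PUSH$^y_e$ does not change that of $x$ (as values at the times when $z=0$). So by Lemma C the valuations with which $P'$ can be entered are exactly
$$\langle\mathrm{val}(u_{i_1}\cdots u_{i_m}),\ \mathrm{val}(v_{i_1}\cdots v_{i_m})\rangle,\qquad m\ge 1.$$
From $\langle a,b\rangle$ the last edge is possible after some delay iff $1-a=1-b$, that is, $a=b$. By injectivity, an accepting location is reachable iff the instance has a solution. This proves Theorem 1. $\blacksquare$

**Example.** Take the pairs $(1,10)$ and $(01,1)$. The sequence $1,2$ gives $101$ on both sides. In $x$ we see $\frac12,\frac34,\frac38,\frac{11}{16}$, and (1) gives $\mathrm{val}(101)=2^{-4}(1+2+8)=\frac{11}{16}$. The clock $y$ ends at the same value, and the last edge is taken after a delay of $\frac5{16}$.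

## Changing $y$ without $y+z=1$

For Theorem 2 the atom $y+z=1$ is gone, and with it PUSH$^y_e$. The construction above stops here: PUSH$_0$, PUSH$_1$, EQ, COPY, ZERO and GUESS all leave $y$ unchanged. One could overwrite $y$ by $x$, with an event ($x=1$, reset $x,y$) and the standard end, but this destroys the number stored in $y$, and the correspondence problem needs two numbers that are updated independently.

What helps is SHIFT. All gadgets with end edge at $T=1$ read the clocks one full time unit after entry, which is why $\beta$ returns $y$ to $b$. SHIFT closes the gadget at $x+z=1$ instead, which is $\frac a2$ too early, so $y$ is read $\frac a2$ too early and shows $b-\frac a2$. Moving the reference point subtracts from $y$ an amount controlled by $x$.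

This suggests a new use of the clocks. Keep all information in one number $b$, stored in $y$, and use $x$ as scratch space. If $x$ is first set to $b/2^{j}$ by COPY and $j$ times PUSH$_0$, then SHIFT multiplies $b$ by
$$1-2^{-(j+1)}=\frac{2^{j+1}-1}{2^{j+1}}.\tag{2}$$
For $j=1$ the factor is $\frac34$ and for $j=2$ it is $\frac78$. The numerators $3$ and $7$ are distinct odd primes, so their exponents can serve as two counters. The powers of $2$ pile up in the denominator and carry no meaning.

## Two counters as the exponents of $3$ and $7$

Recall two-counter machines: instructions are "increment $c_i$ and go to a given instruction", "if $c_i=0$ go to one instruction, else decrement $c_i$ and go to another", and "halt". Whether such a machine halts when started at its first instruction with both counters $0$ is undecidable (Minsky 1967); the set of machines that halt is complete for the recursively enumerable sets. Put $p_1=3$ and $p_2=7$.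

**Step 1: encoding.** There is a location $\ell_s$ for each instruction $s$. A machine configuration $(s,c_1,c_2)$ is represented by $\ell_s$ entered with $\langle a,b\rangle$, where $a\in[0,1]$ is arbitrary and
$$b=2^{-k}3^{c_1}7^{c_2}\in(0,\tfrac12]\qquad\text{for some }k\in\mathbb N.\tag{3}$$
By unique factorization $b$ determines $c_1$, $c_2$ and $k$. INIT leads from the initial location to the location of the first instruction with $b=\frac12$, that is, $c_1=c_2=0$ and $k=1$. The halt location is accepting and has no outgoing edges. We now give, for each instruction, a piece of automaton built only from gadgets of Lemma C, so that only the four atoms of Theorem 2 occur.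

**Step 2: increment.** The aim is to multiply $b$ by $\frac34$ or by $\frac78$, following (2). For $c_1$ use COPY; PUSH$_0$; SHIFT:
$$\langle a,b\rangle\mapsto\langle b,b\rangle\mapsto\langle\tfrac b2,b\rangle\mapsto\langle\tfrac b4,\tfrac{3b}4\rangle .$$
SHIFT is defined since $b\ge\frac b4$. So $(c_1,k)$ becomes $(c_1+1,k+2)$. For $c_2$ use COPY; PUSH$_0$; PUSH$_0$; SHIFT:
$$\langle a,b\rangle\mapsto\langle b,b\rangle\mapsto\langle\tfrac b2,b\rangle\mapsto\langle\tfrac b4,b\rangle\mapsto\langle\tfrac b8,\tfrac{7b}8\rangle .$$
SHIFT is defined since $b\ge\frac b8$. So $(c_2,k)$ becomes $(c_2+1,k+3)$.

**Step 3: division by $3$ and by $7$.** The aim is to replace $b$ by $b/p_i$. The idea is to guess a suitable number and let EQ verify it. For $c_1$ use GUESS; SHIFT; PUSH$_0$; EQ. With guess $a\in[0,1]$, and provided $b\ge\frac a2$,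
$$\langle a,b\rangle\mapsto\langle\tfrac a2,\,b-\tfrac a2\rangle\mapsto\langle\tfrac a4,\,b-\tfrac a2\rangle ,$$
and EQ passes iff $\frac a4=b-\frac a2$, that is, $a=\frac{4b}3$. This guess is admissible, since $\frac{4b}3\le\frac23$, and SHIFT is then defined, since $\frac a2=\frac{2b}3\le b$. So exactly one result is possible, $\langle\frac b3,\frac b3\rangle$.

For $c_2$ use GUESS; SHIFT; SHIFT; PUSH$_0$; EQ. With guess $a$,
$$\langle a,b\rangle\mapsto\langle\tfrac a2,\,b-\tfrac a2\rangle\mapsto\langle\tfrac a4,\,b-\tfrac{3a}4\rangle\mapsto\langle\tfrac a8,\,b-\tfrac{3a}4\rangle ,$$
and EQ passes iff $\frac a8=b-\frac{3a}4$, that is, $a=\frac{8b}7$. This is admissible, since $\frac{8b}7\le\frac47$. Then $b=\frac{7a}8$, so the first SHIFT is defined because $\frac{7a}8\ge\frac a2$, and the second because $b-\frac a2=\frac{3a}8\ge\frac a4$, where $\frac a4$ is half of the current value $\frac a2$ of $x$. So exactly one result is possible, $\langle\frac b7,\frac b7\rangle$.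

If $c_i\ge 1$, this decrements $c_i$ and keeps $k$ and the other counter. But it cannot serve as a test of $c_i\ge 1$: it never blocks. At $b=\frac12$, where $c_1=0$, the guess $a=\frac23$ passes and leaves $b=\frac16$, which is not of the form (3). Over the reals every number is divisible by $3$. The test must be done separately.

**Step 4: the test of $c_i$.** The aim is to find out whether $p=p_i$ divides the numerator of $b$, and to keep $b$. We cannot read digits out of $y$. But we can write a number into $x$, bit by bit and nondeterministically, let the finite control track its residue modulo $p$, and check with EQ that the number written is $b$.

Let $\mathbb Z[\frac12]$ be the ring of dyadic rationals $n/2^k$. Since $p$ is odd, $2$ is invertible in the field $\mathbb F_p$ of residues modulo $p$, and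
$$\rho:\mathbb Z[\tfrac12]\to\mathbb F_p,\qquad \rho(n/2^k)=n\cdot 2^{-k},$$
is well defined (passing from $n/2^k$ to $2n/2^{k+1}$ does not change the value) and is a ring homomorphism. For example, for $p=3$ we have $2^{-1}=2$, so $\rho(\frac12)=2$ and $\rho(\frac38)=0$. For $b$ as in (3), $\rho(b)=2^{-k}3^{c_1}7^{c_2}$ in $\mathbb F_p$. As $7$ is nonzero modulo $3$ and $3$ is nonzero modulo $7$, we have $\rho(b)=0$ iff $c_i\ge 1$.

For each instruction that tests $c_i$, use separate locations $(i,r)$ with $r\in\mathbb F_p$, and the following gadgets.

* ZERO leads from $\ell_s$ to $(i,0)$.
* From $(i,r)$, for $e\in\{0,1\}$, a gadget PUSH$_e$ leads to $(i,(r+e)\cdot 2^{-1})$.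
* From $(i,r)$ a gadget EQ leads to the "positive" exit if $r=0$, and to the "zero" exit if $r\ne 0$.

**Lemma D.** From $\ell_s$ entered with $b$ as in (3), the "positive" exit is reachable iff $c_i\ge 1$, and the "zero" exit iff $c_i=0$. At the exit $y$ has the value $b$ again (when $z=0$).

*Proof.* ZERO and PUSH$_e$ do not change the value $b$ of $y$, and neither does EQ. Whenever $(i,r)$ is entered with $\langle a,b\rangle$, the number $a$ is dyadic and $\rho(a)=r$. This holds after ZERO, with $a=0$ and $r=0$. It is preserved by PUSH$_e$, since $\rho(\frac{a+e}2)=(\rho(a)+e)\cdot 2^{-1}$. EQ can be passed only if $a=b$, hence only with $r=\rho(b)$. So the wrong exit is unreachable.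

For the right exit we must see that the loop can reach $a=b$. Pushing the bits $s_m,s_{m-1},\dots,s_1$ in this order from $0$ gives $\sum_{j=1}^m s_j2^{-j}$: the bit $s_j$ is halved when it is pushed and in each of the $j-1$ later pushes. So every dyadic rational in $[0,1)$ is reached. As $b$ is dyadic and $0<b\le\frac12$, it is among them, and EQ then passes. $\square$

The "zero" exit of the test leads to the location of the instruction for $c_i=0$. The "positive" exit leads to the division gadgets of Step 3 and from there to the location of the other instruction. An exit is a location entered with $z=0$, so chaining applies.

**Step 5: the simulation is exact.** We show two things by induction on the number of simulated steps. First, whenever a run enters some $\ell_s$, it does so with $\langle a,b\rangle$, with $b$ as in (3), representing a configuration $(s,c_1,c_2)$ that occurs in the computation of the machine. Second, every configuration that occurs in the computation is represented by some run.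

Both hold at the start, since INIT enters the first location with $\langle\frac12,\frac12\rangle$ and nothing else. Now let $\ell_s$ be entered with a representation of $(s,c_1,c_2)$, where $s$ is not "halt". The only edges out of $\ell_s$ belong to the piece for $s$. By Steps 2 to 4, the next location $\ell_{s'}$ entered, if any, is that of the successor configuration, with a value $b$ that represents it; and the piece can be traversed. The new $b$ is $\frac34$, $\frac78$, $1$, $\frac13$ or $\frac17$ times the old one, so $b\in(0,\frac12]$ is preserved. A run may also stay in a test loop forever, but then it enters no further $\ell_{s'}$. This completes the induction.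

Hence an accepting location is reachable iff the machine halts. Emptiness is undecidable under the restrictions of Theorem 2. $\blacksquare$

**Example.** From $b=\frac12$, incrementing $c_1$ gives $\langle\frac12,\frac12\rangle\mapsto\langle\frac14,\frac12\rangle\mapsto\langle\frac18,\frac38\rangle$, and $\frac38=2^{-3}\cdot 3$. Testing $c_1$: in binary $\frac38=0.011$, so we push $1,1,0$. Then $x$ runs through $0,\frac12,\frac34,\frac38$ and the residue modulo $3$ through $0,2,0,0$. EQ passes at $\frac38$ with $r=0$, the "positive" exit. Decrementing: guess $a=\frac12$; SHIFT gives $\langle\frac14,\frac18\rangle$, PUSH$_0$ gives $\langle\frac18,\frac18\rangle$, and EQ passes. Now $b=\frac18$, so $c_1=0$ and $k=3$.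

## $\Pi^0_1$-completeness

**Step 6: hardness.** The reduction maps halting machines, and only these, to nonempty automata. Since the set of halting machines is complete for the recursively enumerable sets, emptiness is $\Pi^0_1$-hard.

**Step 7: membership.** We show that nonemptiness is recursively enumerable. Enumerate the finite paths of edges from the initial location to accepting locations. Along a fixed path with delays $t_1,\dots,t_n\ge 0$ before its edges, the value of a clock at the $j$-th edge is the sum $t_{i+1}+\dots+t_j$, where the $i$-th edge is the last earlier edge on the path that resets the clock ($i=0$ if there is none). So the guards become finitely many linear equations and inequalities in the $t_j$ with rational coefficients, and whether they have a real solution is decidable, for instance by Fourier–Motzkin elimination. The automaton is nonempty iff one of the paths passes. This completes the proof of Theorem 2. $\blacksquare$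

## Which pairs of clocks may be added, and one fixed automaton

**Proof of Corollary 3.** Suppose $n\ge 3$ and $\{u,v\}\in P$. Apply Theorem 2 with $x=u$, $z=v$, and $y$ any third clock, ignoring further clocks. Its guards use only classical atoms and $u+v=1$, so emptiness is undecidable. If $n\le 2$, decidability is the two-clock result recalled at the start (Bérard–Dufourd, *Inf. Process. Lett.* 75 (2000)). If $P=\emptyset$, the automata are classical, and emptiness is decidable (Alur–Dill, *Theoret. Comput. Sci.* 126 (1994)); diagonal constraints $x-y\sim c$ can be effectively eliminated (Bérard–Petit–Diekert–Gastin, *Fund. Inform.* 36 (1998)). $\blacksquare$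

**Proof of Corollary 4.** There is a fixed two-counter machine $M$ for which $\{c: M\text{ halts from }(c,0)\}$ is undecidable (Minsky 1967). Take the automaton of Theorem 2 for $M$ without INIT, with the location of the first instruction as initial location. The valuation $x=0$, $y=\frac12(\frac34)^c=2^{-(2c+1)}3^c$, $z=0$ has $y\in(0,\frac12]$ and represents the counters $(c,0)$, with $k=2c+1$ in (3). The induction of Step 5, started there, shows that an accepting location is reachable iff $M$ halts from $(c,0)$. $\blacksquare$

## Determinism, bounded clocks, strictly increasing time

**Determinism.** Give each edge its own letter. Then a location and a letter determine at most one edge, so the automata are deterministic, and emptiness does not change. So the results hold for deterministic automata when the alphabet is part of the input.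

**Bounded clocks.** Along accepting runs all clocks stay $\le 2$: each traversal of a gadget lasts at most $1$ and starts with clock values in $[0,1]$. In Theorem 1 the final edge from $P'$ likewise occurs at most one time unit after $P'$ is entered, since it needs $x=1$.

**Strictly increasing time.** Theorems 1 and 2 also hold if consecutive edges must occur at strictly increasing, positive times. The purpose of the following construction is to merge edges that occur at the same instant.

First, how many can there be? Every complete traversal of a gadget lasts at least $\frac12$: exactly $1$, or $1-\frac a2\ge\frac12$ for SHIFT. So the edges taken at one instant cannot include a whole traversal that follows an end edge taken at that instant. They are contained in the tail of one traversal and the beginning of the next, without the end edge of the latter (or the final edge of Theorem 1 in its place). A gadget has at most $4$ edges, namely at most three events and the end edge; PUSH$_0$ attains this. So at most $4+3=7$ edges occur at one instant. The first edge of a run occurs at time $\frac12>0$, in INIT. (The fixed automaton in Step 2 of the proof of Theorem 1 has one edge, at time $1$.)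

Now, for every path of at most $7$ edges, add a composite edge that represents its execution with zero intermediate delays. Its guard is the conjunction of the guards on the path, in which clocks already reset earlier on the path are replaced by $0$; its reset set is the union of the reset sets. Under this replacement, $x=1$, $y=1$ or $z=1$ stays as it is or becomes the false atom $0=1$. The atom $x+z=1$ stays, or becomes $z=1$ or $x=1$, or becomes false, and similarly $y+z=1$ stays, or becomes $z=1$ or $y=1$, or becomes false. So no new atoms arise, in Theorem 1 or in Theorem 2. Composite edges with an unsatisfiable guard are omitted.

An accepting run of the old automaton becomes an accepting run with strictly increasing times when the edges at each instant are merged into one composite edge. Conversely, an accepting run of the new automaton becomes an accepting run of the old one when each composite edge is expanded with zero delays. So the new automaton has an accepting run with strictly increasing times iff the old one has an accepting run.
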